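# Uniform interpolation for intuitionistic Gödel–Löb logic

## 1. Forgetting $p$ in $\Box p\wedge\Box(p\to q)$

Work in a logic with a box that is closed under modus ponens, substitution and necessitation (from $A$ infer $\Box A$) and proves $\Box(A\to B)\to(\Box A\to\Box B)$. Consider
$$A_0=\Box p\wedge\Box(p\to q).$$
What does $A_0$ tell somebody who is not allowed to mention $p$? Certainly $\Box q$. Is there more? Suppose $B$ does not contain $p$ and $A_0\to B$ is provable. Substitute $\top$ for $p$. The formula $B$ does not change, so $\Box\top\wedge\Box(\top\to q)\to B$ is provable. Here $\Box\top$ is a theorem and $\top\to q$ is equivalent to $q$, so $\Box q\to B$ is provable. Thus $\Box q$ is the *strongest* $p$-free consequence of $A_0$, and we wrote it down before knowing $B$.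

One can also approximate from below. Let $A_1=\Box p\to\Box q$. Which $p$-free $B$ imply $A_1$? If $B\to A_1$ is provable, substituting $\top$ for $p$ gives $B\to(\Box\top\to\Box q)$, hence $B\to\Box q$; and $\Box q\to A_1$ is provable. So $\Box q$ is the *weakest* $p$-free formula that implies $A_1$.

Here is a purely propositional case, in intuitionistic logic $\mathsf{IPC}$. Let $A_2=(p\to q)\wedge(\neg p\to r)$. The classical recipe "put $p=\top$ or $p=\bot$" suggests $q\vee r$. But $A_2\to q\vee r$ is not provable in $\mathsf{IPC}$: putting $q$ for $p$ and $\neg q$ for $r$ would give $q\vee\neg q$. The right answer is $\neg q\to r$. Indeed $A_2$ implies it, because $p\to q$ and $\neg q$ give $\neg p$. And if $A_2\to B$ is provable with $B$ free of $p$, then putting $q$ for $p$ turns $A_2$ into a formula equivalent to $\neg q\to r$, so $(\neg q\to r)\to B$ is provable.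

Each time one lucky substitution did the work. Luck does not suffice in general, even without a box. Take $p\vee\neg p$ in $\mathsf{IPC}$ and ask for the weakest $p$-free formula implying it. Let $B$ be $p$-free (and box-free) with $\vdash_{\mathsf{IPC}}B\to p\vee\neg p$. If $\neg B$ were not provable in $\mathsf{IPC}$, then by Glivenko's theorem $B$ would be true under some classical valuation. Take the two-point intuitionistic Kripke model $a<b$ in which the variables other than $p$ have that valuation at both points and $p$ holds at $b$ only. The variables of $B$ do not change along $a<b$, so $B$ is evaluated classically and $a\Vdash B$; but $a\nVdash p\vee\neg p$, a contradiction. So the answer is $\bot$. Yet no substitution instance $\pi\vee\neg\pi$ is equivalent to $\bot$, because $\neg\neg(\pi\vee\neg\pi)$ is a theorem of $\mathsf{IPC}$.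

So the question is: can $p$ always be forgotten in this way, from above and from below, in a logic that is both intuitionistic and has a provability box?

## 2. The logic $\mathsf{iGL}$ and uniform interpolation

Formulas are built from propositional variables, $\bot,\wedge,\vee,\to$ and $\Box$. We put $\neg A:=A\to\bot$, $\top:=\bot\to\bot$, $\bigwedge\emptyset:=\top$, and write $\mathrm{Var}(X)$ for the set of variables in a formula or set of formulas $X$. A formula is *$p$-free* if $p$ does not occur in it, inside boxes or outside.

**Definition (the logic).** $\mathsf{iK}$ has all axioms of intuitionistic propositional logic in this language, the axiom K: $\Box(A\to B)\to(\Box A\to\Box B)$, modus ponens, and necessitation. $\mathsf{iGL}$ is $\mathsf{iK}$ together with the Löb axiom $\Box(\Box A\to A)\to\Box A$. We write $\vdash$ for provability in $\mathsf{iGL}$.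

For example, the Löb axiom with $A=\bot$ reads $\Box\neg\Box\bot\to\Box\bot$.

It is known that $\mathsf{iGL}$ has **Craig interpolation**: whenever $\vdash A\to B$, there is $I$ with $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\cap\mathrm{Var}(B)$, $\vdash A\to I$ and $\vdash I\to B$. Here $I$ may depend on both $A$ and $B$. The next property asks for an interpolant chosen before $B$ is known.

**Definition (uniform interpolation).** A logic $L$ admits uniform interpolation if for every formula $A$ and variable $p$ there are formulas $\exists pA$ and $\forall pA$, with variables in $\mathrm{Var}(A)\setminus\{p\}$, such that for every $p$-free $B$: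

(i) $\vdash_LA\to B$ if and only if $\vdash_L\exists pA\to B$;

(ii) $\vdash_LB\to A$ if and only if $\vdash_LB\to\forall pA$.

Taking $B=\exists pA$ in (i) and $B=\forall pA$ in (ii) gives $\vdash_LA\to\exists pA$ and $\vdash_L\forall pA\to A$. So $\exists pA$ is the strongest $p$-free consequence of $A$, and $\forall pA$ the weakest $p$-free formula implying $A$. Section 1 computed $\exists pA_0=\Box q$ and $\forall pA_1=\Box q$ (in particular in $\mathsf{iGL}$), and, in $\mathsf{IPC}$, $\exists pA_2=\neg q\to r$ and $\forall p(p\vee\neg p)=\bot$.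

That $\mathsf{iGL}$ admits uniform interpolation is a conjecture; the problem comes from "Sequent Calculi for Intuitionistic Gödel–Löb Logic" (doi:10.1215/00294527-2021-0011). The conjecture is true.

**Theorem A.** $\mathsf{iGL}$ admits uniform interpolation.

Sections 10 and 11 strengthen this: Theorem B treats Gödel–Löb logic over an arbitrary intermediate logic, and Corollary C lists the cases that occur.

The propositional part of the work is done for us by the following theorem.

**Pitts' theorem** (A. M. Pitts, *On an interpretation of second order quantification in first order intuitionistic propositional logic*, J. Symb. Logic 57 (1992) 33–52). $\mathsf{IPC}$ admits uniform interpolation: for each $\varphi$ and atom $q$ there are $\exists q\varphi,\forall q\varphi$, with atoms among those of $\varphi$ minus $q$, such that for all $q$-free $\beta$: $\varphi\vdash\beta$ iff $\exists q\varphi\vdash\beta$, and $\beta\vdash\varphi$ iff $\beta\vdash\forall q\varphi$.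

We can remove a finite set $P=\{q_1,\dots,q_k\}$ of atoms by iterating: $\exists P\varphi:=\exists q_k\cdots\exists q_1\varphi$. If $\beta$ contains no atom of $P$, then $\varphi\vdash\beta$ iff $\exists q_1\varphi\vdash\beta$ iff $\dots$ iff $\exists P\varphi\vdash\beta$. Similarly for $\forall P\varphi$. As above, $\varphi\vdash\exists P\varphi$ and $\forall P\varphi\vdash\varphi$.

## 3. Boxed formulas as atoms, and a recursion that calls itself

Pitts' theorem can be applied to modal formulas if we refuse to look inside boxes.

**Definition (the $\mathsf{IPC}$-reading).** The *atoms* are the propositional variables and the boxed formulas $\Box D$. Every modal formula is an $\mathsf{IPC}$-formula over these atoms, and $\vdash_{\mathsf{IPC}}$ refers to this reading.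

For instance, $\Box(p\wedge q)\to(\Box p\vee r)$ has the three atoms $\Box(p\wedge q)$, $\Box p$ and $r$. It is not $\mathsf{IPC}$-provable, though it is a theorem of $\mathsf{iGL}$. In one direction there is no loss: if $\vdash_{\mathsf{IPC}}C$ then $\vdash C$. There are countably many atoms, so Pitts' theorem holds for them as it does for variables.

Notation, for a set $\Gamma$ of formulas: $\Box\Gamma=\{\Box G:G\in\Gamma\}$ and $\Gamma^+=\Gamma\cup\Box\Gamma$. Also $\boxdot B:=B\wedge\Box B$.

A sensible first plan for $\exists pA$ is: treat the boxes of $A$ as atoms, remove by Pitts' theorem both $p$ and all boxes that contain $p$, and deal with what those boxes say by recursion on smaller formulas. What do boxed hypotheses $\Box\Gamma$ say? In a world "behind the box" they say $\Gamma$, but also $\Box\Gamma$ again, since $\mathsf{iGL}$ proves $\Box A\to\Box\Box A$ (Section 4). So the $p$-free message of $\Box\Gamma$ should be $\Box e$, where $e$ is the strongest $p$-free consequence of $\Gamma^+$.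

Try this on $A_0=\Box p\wedge\Box(p\to q)$. Here $\Gamma=\{p,\,p\to q\}$, and we must compute
$$e=\text{the strongest } p\text{-free consequence of } p\wedge(p\to q)\wedge\Box p\wedge\Box(p\to q).$$
Locally this says $q$. Behind the box it says the strongest $p$-free consequence of $\Gamma^+$, which is $e$ again. So we are led to
$$e\leftrightarrow q\wedge\Box e,$$
and this is the exact point where the plan stops: the call for $e$ is a call for $e$. In general $\Gamma^+$ contains $\Box\Gamma$, so nothing gets smaller.

We cannot escape by passing only $\Gamma$ through the box. Look at $\Box p\wedge\Box(\Box p\to q)$. It implies $\Box q$, but only because $\Box p$ is available behind the box: from $p$ and $\Box p\to q$ alone, reading $\Box p$ as an atom, $q$ does not follow. (Substituting $\top$ for $p$ shows that $\Box q$ is in fact the right answer.)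

The way past this point is to accept the circular equations. In the equation for $e$, the unknown occurs on the right only as $\Box e$. In Gödel–Löb logic equations of this guarded kind have solutions. So the plan becomes the following. Introduce a new variable for each recursive call, standing for a *boxed* unknown. Solve the local problem with Pitts' theorem, the new variables being ordinary atoms. Then solve the resulting finite system with a fixed point theorem. Two checks remain: that the solutions are implied by (respectively imply) what they should, where Löb's axiom is used once more; and that they are the strongest (weakest) such formulas. For the second check we must know how modal consequences arise within a finite set of formulas.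

## 4. Löb's axiom and guarded fixed points

We use four tools, in which all sets $\Gamma$ are finite.

**(4)** $\vdash\Box A\to\Box\Box A$. Put $B=A\wedge\Box A$. Since $\vdash\Box B\to\Box A$, from $A$ and $\Box B$ we get $A\wedge\Box A$, that is, $\vdash A\to(\Box B\to B)$. By necessitation and K, $\vdash\Box A\to\Box(\Box B\to B)$, so $\vdash\Box A\to\Box B$ by Löb. Since $\vdash B\to\Box A$, we have $\vdash\Box B\to\Box\Box A$. Hence $\vdash\Box A\to\Box\Box A$.

**(N)** If $\vdash\bigwedge\Gamma^+\to E$ then $\vdash\bigwedge\Box\Gamma\to\Box E$. Necessitation and K give $\vdash\bigwedge\Box(\Gamma^+)\to\Box E$. The elements of $\Box(\Gamma^+)$ are the $\Box G$ and the $\Box\Box G$ with $G\in\Gamma$, and by (4) all of them follow from $\Box\Gamma$.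

**(L)** If $\vdash E\wedge\bigwedge\Gamma^+\wedge\Box G\to G$ then $\vdash\Box E\wedge\bigwedge\Box\Gamma\to\Box G$. We have $\vdash E\wedge\bigwedge\Gamma^+\to(\Box G\to G)$. By necessitation, K and (4), $\vdash\Box E\wedge\bigwedge\Box\Gamma\to\Box(\Box G\to G)$. Now apply Löb.

**(Rep)** $\vdash\boxdot(B\leftrightarrow C)\to(\varphi[z:=B]\leftrightarrow\varphi[z:=C])$. This is by induction on $\varphi$. For $\varphi=z$ it is clear, for other variables and $\bot$ it is trivial, and for $\wedge,\vee,\to$ it follows from the induction hypothesis in $\mathsf{IPC}$. For $\Box\varphi$: by (4), $\boxdot(B\leftrightarrow C)$ implies $\Box(B\leftrightarrow C)\wedge\Box\Box(B\leftrightarrow C)$, hence $\Box\boxdot(B\leftrightarrow C)$. By the boxed induction hypothesis and K this implies $\Box(\varphi[z:=B]\leftrightarrow\varphi[z:=C])$, hence $\Box\varphi[z:=B]\leftrightarrow\Box\varphi[z:=C]$.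

**Lemma 1 (fixed points).** Let $\varphi_1,\dots,\varphi_n$ be formulas and $z_1,\dots,z_n$ distinct variables. There are $\psi_1,\dots,\psi_n$ with variables in $\bigcup_i\mathrm{Var}(\varphi_i)\setminus\{z_1,\dots,z_n\}$ such that $\vdash\psi_i\leftrightarrow\varphi_i[z_j:=\Box\psi_j]_{j\le n}$ for all $i$.

Before the proof, three instances with $n=1$. The recipe will be: put $\top$ for $z$ to get $S$, then put $\Box S$ for $z$.

- For $\varphi=q\wedge z$, the equation of Section 3: $S=q\wedge\top$, and the recipe gives $q\wedge\Box(q\wedge\top)$, equivalent to $q\wedge\Box q$. Check: $q\wedge\Box(q\wedge\Box q)$ is equivalent to $q\wedge\Box q$ by (4).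
- For $\varphi=z\to q$: $S=\top\to q$, and the recipe gives a formula equivalent to $\psi=\Box q\to q$. Check: $\vdash\Box\psi\leftrightarrow\Box q$, from left to right by Löb and from right to left because $\vdash q\to\psi$. So $\Box\psi\to q$ is equivalent to $\psi$.
- For $\varphi=\neg z$: the recipe gives $\neg\Box\neg\top$, equivalent to $\neg\Box\bot$. Check: $\vdash\Box\bot\leftrightarrow\Box\neg\Box\bot$, one direction being the example after the definition of $\mathsf{iGL}$ and the other being clear. So $\neg\Box\neg\Box\bot$ is equivalent to $\neg\Box\bot$.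

The guard matters: the unguarded equation $\psi\leftrightarrow\neg\psi$ has no solution, because $\neg(\psi\leftrightarrow\neg\psi)$ is a theorem of $\mathsf{IPC}$ and $\mathsf{iGL}$ is consistent (replacing every $\Box D$ by $\top$ turns theorems of $\mathsf{iGL}$ into theorems of $\mathsf{IPC}$; this is checked in general in Section 10).

*Proof of Lemma 1.* Induction on $n$; the case $n=0$ is trivial. Let $n\ge1$.

**Step 1: solve the last equation for its own unknown.** Put $S:=\varphi_n[z_n:=\top]$ and $\chi:=\varphi_n[z_n:=\Box S]$. Under the hypothesis $\Box S$, the formulas $\top$ and $\Box S$ are equivalent, and by (4) also provably so: $\vdash\Box S\to\boxdot(\top\leftrightarrow\Box S)$. By (Rep),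
$$\vdash\Box S\to(S\leftrightarrow\chi).\tag{$*$}$$
Boxing $(*)$ and using (4) gives $\vdash\Box S\to\Box(S\leftrightarrow\chi)$, hence $\vdash\Box S\to\Box\chi$. Conversely, $(*)$ gives $\vdash\chi\to(\Box S\to S)$, so $\vdash\Box\chi\to\Box(\Box S\to S)$, so $\vdash\Box\chi\to\Box S$ by Löb. Thus $\vdash\Box S\leftrightarrow\Box\chi$. By necessitation, $\vdash\boxdot(\Box S\leftrightarrow\Box\chi)$, and (Rep) yields
$$\vdash\chi\leftrightarrow\varphi_n[z_n:=\Box\chi].$$
Note that $z_n\notin\mathrm{Var}(\chi)$, while $z_1,\dots,z_{n-1}$ may still occur in $\chi$.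

**Step 2: substitute this solution into the other equations.** For $i<n$ put $\varphi_i':=\varphi_i[z_n:=\Box\chi]$, in which $z_n$ does not occur. The induction hypothesis for $\varphi_1',\dots,\varphi_{n-1}'$ and $z_1,\dots,z_{n-1}$ gives $\psi_1,\dots,\psi_{n-1}$ containing none of $z_1,\dots,z_n$, with $\vdash\psi_i\leftrightarrow\varphi_i'[z_j:=\Box\psi_j]_{j<n}$. Put $\psi_n:=\chi[z_j:=\Box\psi_j]_{j<n}$. Then
$$\varphi_i'[z_j:=\Box\psi_j]_{j<n}=\varphi_i[z_j:=\Box\psi_j]_{j\le n}\qquad(i<n),$$
because $\Box\chi$, which took the place of $z_n$, becomes $\Box\psi_n$. This gives the first $n-1$ equivalences. Substituting $\Box\psi_j$ for $z_j$ ($j<n$) in $\vdash\chi\leftrightarrow\varphi_n[z_n:=\Box\chi]$ gives $\vdash\psi_n\leftrightarrow\varphi_n[z_j:=\Box\psi_j]_{j\le n}$. The variables of the $\psi_i$ are as required. $\square$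

## 5. Modal consequence inside a finite set of formulas

Given a finite set of formulas, we want to reduce $\vdash$ to $\vdash_{\mathsf{IPC}}$ plus finitely many explicit implications between boxes, generated in rounds.

Let $\Omega$ be a finite subformula-closed set of modal formulas and $\Omega_\Box=\{D:\Box D\in\Omega\}$; then $\Omega_\Box\subseteq\Omega$. Put $F_0=\emptyset$ and
$$F_{n+1}=\Bigl\{\textstyle\bigwedge\Box\Gamma\to\Box G:\ \Gamma\cup\{G\}\subseteq\Omega_\Box,\ \ \Gamma^+\cup\{\Box G\}\cup F_n\vdash_{\mathsf{IPC}}G\Bigr\}.$$
The condition mirrors the tool (L). Clearly $F_0\subseteq F_1$, and if $F_{n-1}\subseteq F_n$ then $F_n\subseteq F_{n+1}$. There are only finitely many candidates, so $F_N=F_{N+1}$ for some $N$. Put $F:=F_N$ and write $X\vdash_FC$ for $X\cup F\vdash_{\mathsf{IPC}}C$.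

*Example.* Let $\Omega=\{\Box(\Box q\to q),\ \Box q\to q,\ \Box q,\ q\}$, so $\Omega_\Box=\{\Box q\to q,\ q\}$. For $\Gamma=\{\Box q\to q\}$ and $G=q$, the condition for $F_1$ is that $\Box q\to q$, $\Box(\Box q\to q)$, $\Box q$ entail $q$ in $\mathsf{IPC}$, which they do. So the Löb axiom $\Box(\Box q\to q)\to\Box q$ is in $F_1$. For every nonempty $\Gamma\subseteq\Omega_\Box$ and every $G\in\Omega_\Box$ the condition holds already in the first round: if $q\in\Gamma$ it is clear; if $\Gamma=\{\Box q\to q\}$ and $G=\Box q\to q$ it is trivial, and $G=q$ was just done. For $\Gamma=\emptyset$ it fails, also in the second round: make the atoms $\Box q$ and $\Box(\Box q\to q)$ true and $q$ false; then $F_1$ and $\Box G$ are true but both possible $G$ are false. Hence $F=F_1$.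

**Lemma 2 (analyticity).** If $X\cup\{C\}\subseteq\Omega$ and $\vdash\bigwedge X\to C$, then $X\vdash_FC$.

*Proof.* We build a finite Kripke model of $\mathsf{iGL}$ out of subsets of $\Omega$. Let $W$ be the set of $w\subseteq\Omega$ that are closed ($D\in\Omega$ and $w\vdash_FD$ imply $D\in w$), consistent ($w\nvdash_F\bot$) and prime ($D\vee E\in w$ implies $D\in w$ or $E\in w$).

**Step 1: there are enough worlds.** We show: if $X\subseteq\Omega$, $C\in\Omega$ and $X\nvdash_FC$, there is $w\in W$ with $X\subseteq w$ and $C\notin w$. Take $w\subseteq\Omega$ maximal with $X\subseteq w$ and $w\nvdash_FC$. *Closed:* if $w\vdash_FD\in\Omega$, then $w\cup\{D\}\nvdash_FC$, so $D\in w$ by maximality. *Prime:* if $D\vee E\in w$ but $D,E\notin w$, then by maximality $w\cup\{D\}\vdash_FC$ and $w\cup\{E\}\vdash_FC$, so $w\vdash_FC$, a contradiction. Finally $w\nvdash_F\bot$ and $C\notin w$, since otherwise $w\vdash_FC$.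

**Step 2: define the frame so that Löb's axiom will hold.** Order $W$ by $\subseteq$. Let $wRv$ iff

- $D\in v$ and $\Box D\in v$ for all $\Box D\in w$, and
- there is some $\Box E\in v\setminus w$.

We use three properties. First, $R$ is transitive: if $wRvRu$ and $\Box D\in w$, then $\Box D\in v$, so $D,\Box D\in u$; and the formula $\Box E\in v\setminus w$ is also in $u$. Second, $w\subseteq w'Rv$ implies $wRv$: if $\Box D\in w$ then $\Box D\in w'$, so $D,\Box D\in v$; and $v\setminus w'\subseteq v\setminus w$. Third, along $R$ the set of boxed members strictly increases, so $R$ is conversely well-founded because $\Omega$ is finite.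

Let $w\Vdash q$ iff $q\in w$ for variables $q$. Use the usual intuitionistic clauses over $\subseteq$ for the connectives, and let $w\Vdash\Box A$ iff $v\Vdash A$ for all $v$ with $wRv$. Truth persists along $\subseteq$: for $\Box A$, if $w\subseteq w'$, $w\Vdash\Box A$ and $w'Rv$, then $wRv$ by the second property, so $v\Vdash A$; the other cases are standard.

**Step 3: soundness.** We show that every theorem of $\mathsf{iGL}$ holds at every world. The intuitionistic axioms, modus ponens and necessitation are clear.

*K.* Let $w\Vdash\Box(A\to B)$, $w\subseteq v\Vdash\Box A$ and $vRu$. Then $wRu$, so $u\Vdash A\to B$ and $u\Vdash A$, so $u\Vdash B$. Hence $v\Vdash\Box B$.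

*Löb.* Let $w\Vdash\Box(\Box A\to A)$ and suppose $w\nVdash\Box A$. By converse well-foundedness choose $u$ with $wRu$ and $u\nVdash A$ such that no $u'$ with $uRu'$ has both $wRu'$ and $u'\nVdash A$. If $uRu'$ then $wRu'$ by transitivity, so $u'\Vdash A$. Hence $u\Vdash\Box A$. Since $wRu$, also $u\Vdash\Box A\to A$, so $u\Vdash A$, a contradiction.

**Step 4: truth is membership.** We show by induction that for $C\in\Omega$: $w\Vdash C$ iff $C\in w$. For variables this is the definition. For $\bot$ use consistency, for $\wedge$ closure, for $\vee$ closure and primeness.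

*$C\to D$.* If $C\to D\in w\subseteq v$ and $C\in v$, then $D\in v$ by closure. If $C\to D\notin w$, then $w\cup\{C\}\nvdash_FD$, since otherwise $w\vdash_FC\to D$. By Step 1 some $v\in W$ has $w\cup\{C\}\subseteq v$ and $D\notin v$. So $w\nVdash C\to D$ by the induction hypothesis.

*$\Box D$.* If $\Box D\in w$ and $wRv$, then $D\in v$, so $v\Vdash D$. Now let $\Box D\notin w$ and put $\Gamma=\{G:\Box G\in w\}\subseteq\Omega_\Box$. If we had $\Gamma^+\cup\{\Box D\}\vdash_FD$, then $\bigwedge\Box\Gamma\to\Box D$ would be in $F_{N+1}=F$, so $w\vdash_F\Box D$ and $\Box D\in w$, a contradiction. So by Step 1 some $v\in W$ has $\Gamma^+\cup\{\Box D\}\subseteq v$ and $D\notin v$. Then $wRv$, the second clause being witnessed by $\Box D\in v\setminus w$. Since $v\nVdash D$, we get $w\nVdash\Box D$.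

**Step 5: conclude.** If $X\nvdash_FC$, take $w\in W$ with $X\subseteq w$ and $C\notin w$. By Step 4, $w\Vdash\bigwedge X$ and $w\nVdash C$, so $\nvdash\bigwedge X\to C$ by Step 3. $\square$

## 6. The guarded system for $e_X$ and $a_{X,D}$

Let $Z$ be a countably infinite set of new variables. If a formula without $Z$ is provable in the language extended by $Z$, it is provable in the old language: replace the new variables by $\bot$ throughout the derivation. So we use $\vdash$ for the extended language too.

Fix $A$ and $p$, not involving $Z$. Let $\Sigma$ be the set of subformulas of $A$, $\Sigma_\Box=\{D:\Box D\in\Sigma\}$, and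
$$P:=\{p\}\cup\{\Box D\in\Sigma:\ p\in\mathrm{Var}(D)\},$$
the finite set of atoms that must go. For $X\subseteq\Sigma$ and $D\in\Sigma$ we look for a formula $e_X$, the strongest $p$-free consequence of $\bigwedge X$, and a formula $a_{X,D}$, the weakest $p$-free formula which together with $\bigwedge X$ implies $D$. Choose distinct variables $x_X,\,y_{X,D}\in Z$; we think of $x_X$ as $\Box e_X$ and of $y_{X,D}$ as $\Box a_{X,D}$.

What may pass through a box? Boxes $\Box\Gamma$ from $\Sigma$ can *export* the $p$-free information $\Box e_{\Gamma^+}$. They can also *import*: the box $\Box D$ with $D\in\Sigma_\Box$ becomes available if the $p$-free side provides a box over a formula which, together with $\Gamma^+$ and (by Löb) $\Box D$, implies $D$. So let $T$ be the finite set of formulas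
$$\textstyle\bigwedge\Box\Gamma\to x_{\Gamma^+}\qquad(\Gamma\subseteq\Sigma_\Box),\tag{T1}$$
$$\textstyle\bigwedge\Box\Gamma\wedge y_{\Gamma^+\cup\{\Box D\},\,D}\to\Box D\qquad(\Gamma\cup\{D\}\subseteq\Sigma_\Box).\tag{T2}$$
Note that $\Gamma^+\cup\{\Box D\}\subseteq\Sigma$. Using Pitts' theorem, define for $X\subseteq\Sigma$ and $D\in\Sigma$
$$\varepsilon_X:=\exists P\bigl(\textstyle\bigwedge X\wedge\bigwedge T\bigr),\qquad\alpha_{X,D}:=\forall P\bigl(\textstyle\bigwedge X\wedge\bigwedge T\to D\bigr).$$
Their atoms are variables of $A$ other than $p$, boxed formulas $\Box D\in\Sigma$ with $p\notin\mathrm{Var}(D)$, and the $x$'s and $y$'s. So as modal formulas their variables lie in $(\mathrm{Var}(A)\setminus\{p\})\cup Z$, and those from $Z$ are among the $x$'s and $y$'s. Apply Lemma 1 to all $\varepsilon_X$ and $\alpha_{X,D}$ simultaneously, with the fixed point variables $x_X$ and $y_{X,D}$. It gives formulas $e_X,a_{X,D}$ with variables in $\mathrm{Var}(A)\setminus\{p\}$ and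
$$\vdash e_X\leftrightarrow\varepsilon_X[\sigma],\qquad\vdash a_{X,D}\leftrightarrow\alpha_{X,D}[\sigma],\qquad\text{where }\sigma:\ x_X\mapsto\Box e_X,\ \ y_{X,D}\mapsto\Box a_{X,D}.\tag{Fix}$$
The $x$'s and $y$'s never occur inside boxes in $\varepsilon_X,\alpha_{X,D}$ or $T$. So on these formulas $\sigma$ is also a substitution for $\mathsf{IPC}$-atoms, and it preserves $\vdash_{\mathsf{IPC}}$. Write $T\sigma$ for $\{\tau[\sigma]:\tau\in T\}$.

*Example.* Let $A=A_0=\Box p\wedge\Box(p\to q)$. Then $\Sigma_\Box=\{p,\ p\to q\}$ and $P=\{p,\ \Box p,\ \Box(p\to q)\}$. There are four sets $\Gamma\subseteq\Sigma_\Box$, namely $\emptyset$, $\{p\}$, $\{p\to q\}$ and $\Gamma_0=\Sigma_\Box$. In the presence of $A_0$, the formulas (T1) say that all four $x_{\Gamma^+}$ are true, and the formulas (T2) hold because their conclusions do. So $A_0\wedge\bigwedge T$ is equivalent to $\Box p\wedge\Box(p\to q)$ conjoined with the four $x_{\Gamma^+}$; removing $P$ (put $\top$ for the atoms in it, as in Section 1), we get that $\varepsilon_{\{A_0\}}$ is the conjunction of the four $x_{\Gamma^+}$. In the same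 way $\varepsilon_{\Gamma_0^+}$ is $q$ conjoined with the four $x_{\Gamma^+}$. Proposition 4 below will give $\vdash\bigwedge X\to e_X$ for every $X$. With $X=\emptyset$, and with $\top$ put for $p$ in the case $X=\{p\}^+$ and $\bot$ put for $p$ in the case $X=\{p\to q\}^+$, this makes $e_\emptyset$, $e_{\{p\}^+}$ and $e_{\{p\to q\}^+}$ theorems. So (Fix) says
$$\vdash e_{\Gamma_0^+}\leftrightarrow q\wedge\Box e_{\Gamma_0^+},\qquad\vdash e_{\{A_0\}}\leftrightarrow\Box e_{\Gamma_0^+}.$$
The first is the equation of Section 3. The formula $q\wedge\Box q$ solves it, and it is what the construction yields up to equivalence: from the first equivalence $\vdash e_{\Gamma_0^+}\to q$, so $\vdash e_{\Gamma_0^+}\to q\wedge\Box q$; conversely $\vdash q\wedge\Box q\to(\Box e_{\Gamma_0^+}\to e_{\Gamma_0^+})$, so by (L) with $E=\top$, $\Gamma=\{q\}$, $G=e_{\Gamma_0^+}$ we get $\vdash\Box q\to\Box e_{\Gamma_0^+}$ and hence $\vdash q\wedge\Box q\to e_{\Gamma_0^+}$. Therefore $e_{\{A_0\}}$ is equivalent to $\Box(q\wedge\Box q)$, that is, to $\Box q$, in agreement with Section 1.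

The next lemma transports the Pitts property from the formulas with new variables to their $\sigma$-instances.

**Lemma 3.** Let $\beta$ be a formula containing no variable of $Z$ and, as an $\mathsf{IPC}$-formula, no atom of $P$.

(i) If $X,T\sigma\vdash_{\mathsf{IPC}}\beta$ then $\varepsilon_X[\sigma]\vdash_{\mathsf{IPC}}\beta$.

(ii) If $\beta,X,T\sigma\vdash_{\mathsf{IPC}}D$ then $\beta\vdash_{\mathsf{IPC}}\alpha_{X,D}[\sigma]$.

*Proof.* Let $\delta$ be the conjunction of all $z\leftrightarrow\sigma(z)$, with $z$ ranging over the $x$'s and $y$'s. The atoms of $\delta$ are the $z$'s and the formulas $\Box e_X$ and $\Box a_{X,D}$. The latter are $p$-free, so $\delta$ contains no atom of $P$. Since the $z$'s occur in $T$ only outside boxes, $T,\delta\vdash_{\mathsf{IPC}}\tau[\sigma]$ for each $\tau\in T$, by replacing equivalents.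

(i) The hypothesis gives $X,T,\delta\vdash_{\mathsf{IPC}}\beta$, so $\bigwedge X\wedge\bigwedge T\vdash_{\mathsf{IPC}}\delta\to\beta$. The right-hand side has no atom of $P$, so $\varepsilon_X\vdash_{\mathsf{IPC}}\delta\to\beta$. Apply $\sigma$. Since $\sigma(z)$ contains no variable of $Z$, $\delta[\sigma]$ is the conjunction of the $\sigma(z)\leftrightarrow\sigma(z)$ and is provable; and $\beta[\sigma]=\beta$. So $\varepsilon_X[\sigma]\vdash_{\mathsf{IPC}}\beta$.

(ii) The hypothesis gives $\beta\wedge\delta\vdash_{\mathsf{IPC}}\bigwedge X\wedge\bigwedge T\to D$. The left-hand side has no atom of $P$, so $\beta\wedge\delta\vdash_{\mathsf{IPC}}\alpha_{X,D}$. Apply $\sigma$ as before. $\square$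

## 7. Why $\bigwedge X$ implies $e_X$: Löb's axiom applied to all claims at once

**Proposition 4.** For all $X\subseteq\Sigma$ and $D\in\Sigma$: $\vdash\bigwedge X\to e_X$ and $\vdash\bigwedge X\wedge a_{X,D}\to D$.

The claims refer to each other just as the equations do, so there is no order in which to prove them one by one. Löb's axiom lets us assume all of them under a box.

*Proof.* Let $\Theta$ be the (finite) conjunction of all the formulas in the proposition.

**Step 1: under $\Box\Theta$ the formulas of $T\sigma$ hold.** We show $\vdash\Box\Theta\to\tau$ for each $\tau\in T\sigma$.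

If $\tau$ is $\bigwedge\Box\Gamma\to\Box e_{\Gamma^+}$, coming from (T1): $\Box\Theta$ yields $\Box(\bigwedge\Gamma^+\to e_{\Gamma^+})$. By (4), $\bigwedge\Box\Gamma$ yields $\Box\bigwedge\Gamma^+$. Hence $\Box e_{\Gamma^+}$ by K.

If $\tau$ is $\bigwedge\Box\Gamma\wedge\Box a_{Y,D}\to\Box D$ with $Y=\Gamma^+\cup\{\Box D\}$, coming from (T2): $\Box\Theta$ yields $\Box(\bigwedge\Gamma^+\wedge\Box D\wedge a_{Y,D}\to D)$. By (4), $\bigwedge\Box\Gamma$ yields $\Box\bigwedge\Gamma^+$. Together with $\Box a_{Y,D}$ and K this gives $\Box(\Box D\to D)$, hence $\Box D$ by Löb.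

**Step 2: the formulas of $T\sigma$ give $\Theta$.** By Pitts' theorem, $X,T\vdash_{\mathsf{IPC}}\varepsilon_X$ and $X,T,\alpha_{X,D}\vdash_{\mathsf{IPC}}D$. Apply $\sigma$, which fixes $X$ and $D$:
$$X,T\sigma\vdash_{\mathsf{IPC}}\varepsilon_X[\sigma],\qquad X,T\sigma,\alpha_{X,D}[\sigma]\vdash_{\mathsf{IPC}}D.$$
With (Fix), $\vdash\bigwedge T\sigma\to(\bigwedge X\to e_X)$ and $\vdash\bigwedge T\sigma\to(\bigwedge X\wedge a_{X,D}\to D)$.

**Step 3: close the circle.** Steps 1 and 2 give $\vdash\Box\Theta\to\Theta$. By necessitation $\vdash\Box(\Box\Theta\to\Theta)$, by Löb $\vdash\Box\Theta$, hence $\vdash\Theta$. $\square$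

## 8. Why $e_X$ is strongest and $a_{X,D}$ weakest: induction on the rounds $F_n$

**Proposition 5.** Let $X\subseteq\Sigma$, let $\Pi$ be a finite set of $p$-free formulas, $C$ a $p$-free formula and $D\in\Sigma$ (no variables from $Z$).

(i) If $\vdash\bigwedge X\wedge\bigwedge\Pi\to C$ then $\vdash e_X\wedge\bigwedge\Pi\to C$.

(ii) If $\vdash\bigwedge X\wedge\bigwedge\Pi\to D$ then $\vdash\bigwedge\Pi\to a_{X,D}$.

*Proof.* **Step 1: reduce to finitely many rounds.** Let $\Delta$ be the set of subformulas of members of $\Pi$ (and of $C$ in case (i)); it is finite, subformula-closed and consists of $p$-free formulas. Let $\Delta_\Box=\{G:\Box G\in\Delta\}$, put $\Omega:=\Sigma\cup\Delta$, and form the sets $F_n$ of Section 5 for this $\Omega$. By Lemma 2, the hypothesis of (i) gives $X,\Pi,F_N\vdash_{\mathsf{IPC}}C$, and similarly for (ii). So it suffices to prove, by induction on $n$, for *all* $X\subseteq\Sigma$, $\Pi\subseteq\Delta$, $C\in\Delta$, $D\in\Sigma$: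

(i)$_n$ if $X,\Pi,F_n\vdash_{\mathsf{IPC}}C$ then $\vdash e_X\wedge\bigwedge\Pi\to C$;

(ii)$_n$ if $X,\Pi,F_n\vdash_{\mathsf{IPC}}D$ then $\vdash\bigwedge\Pi\to a_{X,D}$.

**Step 2: replace $F_n$ by $T\sigma$ and $p$-free theorems.** The formulas in $F_n$ mix boxes from $\Sigma$ and from $\Delta$. We separate them.

*Claim.* There is a finite set $Q$ of $p$-free theorems of $\mathsf{iGL}$ (without $Z$) such that $T\sigma\cup Q\vdash_{\mathsf{IPC}}f$ for every $f\in F_n$.

For $n=0$ take $Q=\emptyset$. Let $n\ge1$ and let $f=\bigwedge\Box\Gamma\to\Box G$ be in $F_n$, so $\Gamma^+\cup\{\Box G\}\cup F_{n-1}\vdash_{\mathsf{IPC}}G$. Since $\Omega_\Box=\Sigma_\Box\cup\Delta_\Box$, write $\Gamma=\Gamma_1\cup\Gamma_2$ with $\Gamma_1\subseteq\Sigma_\Box$ and $\Gamma_2\subseteq\Delta_\Box$.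

*Case $G\in\Delta_\Box$ (export).* Apply (i)$_{n-1}$ with $X'=\Gamma_1^+\subseteq\Sigma$, $\Pi'=\Gamma_2^+\cup\{\Box G\}\subseteq\Delta$ and $C'=G$. It gives $\vdash e_{\Gamma_1^+}\wedge\bigwedge\Gamma_2^+\wedge\Box G\to G$. By (L),
$$\vdash\Box e_{\Gamma_1^+}\wedge\textstyle\bigwedge\Box\Gamma_2\to\Box G.$$
Put this $p$-free theorem in $Q$. Together with $\bigwedge\Box\Gamma_1\to\Box e_{\Gamma_1^+}$, which is in $T\sigma$ by (T1), it entails $f$ in $\mathsf{IPC}$.

*Case $G\in\Sigma_\Box\setminus\Delta_\Box$ (import).* Let $Y=\Gamma_1^+\cup\{\Box G\}\subseteq\Sigma$. Apply (ii)$_{n-1}$ with $X'=Y$, $\Pi'=\Gamma_2^+\subseteq\Delta$ and $D'=G$. It gives $\vdash\bigwedge\Gamma_2^+\to a_{Y,G}$. By (N),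
$$\vdash\textstyle\bigwedge\Box\Gamma_2\to\Box a_{Y,G}.$$
Put this $p$-free theorem in $Q$. Together with $\bigwedge\Box\Gamma_1\wedge\Box a_{Y,G}\to\Box G$, which is in $T\sigma$ by (T2), it entails $f$ in $\mathsf{IPC}$.

As $F_n$ is finite, so is $Q$. This proves the claim.

**Step 3: apply the propositional interpolation.** For (i)$_n$: the hypothesis and the claim give
$$X,T\sigma\vdash_{\mathsf{IPC}}\textstyle\bigwedge\Pi\wedge\bigwedge Q\to C.$$
The right-hand side is $p$-free, so it contains no atom of $P$, and it has no variable of $Z$. By Lemma 3(i), $\varepsilon_X[\sigma]\vdash_{\mathsf{IPC}}\bigwedge\Pi\wedge\bigwedge Q\to C$. The members of $Q$ are theorems of $\mathsf{iGL}$ and $\vdash e_X\leftrightarrow\varepsilon_X[\sigma]$, so $\vdash e_X\wedge\bigwedge\Pi\to C$.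

For (ii)$_n$: the hypothesis and the claim give $\bigwedge\Pi\wedge\bigwedge Q,\ X,\ T\sigma\vdash_{\mathsf{IPC}}D$. By Lemma 3(ii), $\bigwedge\Pi\wedge\bigwedge Q\vdash_{\mathsf{IPC}}\alpha_{X,D}[\sigma]$. Again $\vdash\bigwedge Q$ and $\vdash a_{X,D}\leftrightarrow\alpha_{X,D}[\sigma]$, so $\vdash\bigwedge\Pi\to a_{X,D}$. $\square$

Observe that the formulas $e_X$ and $a_{X,D}$ were fixed using $A$ and $p$ alone. The set $\Delta$, the number $N$ of rounds and the set $Q$ depend on $\Pi$ and $C$, but they occur only in this verification.

## 9. Proof of Theorem A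

Put $\exists pA:=e_{\{A\}}$ and $\forall pA:=a_{\emptyset,A}$. Their variables lie in $\mathrm{Var}(A)\setminus\{p\}$. Let $B$ be $p$-free.

(i) If $\vdash A\to B$, then Proposition 5(i) with $X=\{A\}$, $\Pi=\emptyset$, $C=B$ gives $\vdash\exists pA\to B$. Conversely, if $\vdash\exists pA\to B$, then $\vdash A\to B$, because $\vdash A\to\exists pA$ by Proposition 4.

(ii) If $\vdash B\to A$, then Proposition 5(ii) with $X=\emptyset$, $\Pi=\{B\}$, $D=A$ gives $\vdash B\to\forall pA$. Conversely, if $\vdash B\to\forall pA$, then $\vdash B\to A$, because $\vdash\forall pA\to A$ by Proposition 4. $\blacksquare$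

## 10. Gödel–Löb logic over an intermediate logic

**Definition.** A *consistent intermediate logic* $L$ is a consistent set of propositional (box-free) formulas that contains $\mathsf{IPC}$ and is closed under modus ponens and substitution. $\mathsf{GL}_L$ is the least set of modal formulas that contains all modal substitution instances of theorems of $L$ and the K and Löb axioms, and is closed under modus ponens and necessitation.

Examples are $\mathsf{GL}_{\mathsf{IPC}}=\mathsf{iGL}$ and $\mathsf{GL}_{\mathsf{CPC}}=\mathsf{GL}$, where $\mathsf{CPC}$ is classical propositional logic. Uniform and Craig interpolation of $L$ itself are understood for box-free formulas.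

**Theorem B.** For every consistent intermediate logic $L$: $\mathsf{GL}_L$ admits uniform interpolation if and only if $L$ does.

### From $\mathsf{GL}_L$ down to $L$

Let $t$ fix variables and $\bot$, commute with $\wedge,\vee,\to$, and set $t(\Box D)=\top$. Then
$$\mathsf{GL}_L\vdash C\ \text{ implies }\ L\vdash t(C),\tag{t}$$
by induction on derivations. If $C=\chi(D_1,\dots,D_k)$ is an instance of an $L$-theorem $\chi$, then $t(C)=\chi(t(D_1),\dots,t(D_k))$ is one too. The K axiom goes to $\top\to(\top\to\top)$, the Löb axiom to $\top\to\top$, the conclusion of necessitation to $\top$, and modus ponens is preserved. In particular, for box-free $C$: $L\vdash C$ iff $\mathsf{GL}_L\vdash C$. Also $\mathrm{Var}(t(C))\subseteq\mathrm{Var}(C)$.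

Let $\mathsf{GL}_L$ admit uniform interpolation, let $A$ be box-free, and let $\exists pA,\forall pA$ be uniform interpolants in $\mathsf{GL}_L$. From $\mathsf{GL}_L\vdash A\to\exists pA$ we get $L\vdash A\to t(\exists pA)$. So if $L\vdash t(\exists pA)\to B$ then $L\vdash A\to B$. Conversely, let $B$ be box-free and $p$-free with $L\vdash A\to B$. Then $\mathsf{GL}_L\vdash A\to B$, so $\mathsf{GL}_L\vdash\exists pA\to B$, so $L\vdash t(\exists pA)\to B$. Dually, $L\vdash t(\forall pA)\to A$; and if $L\vdash B\to A$ with $B$ box-free and $p$-free, then $\mathsf{GL}_L\vdash B\to\forall pA$, so $L\vdash B\to t(\forall pA)$. Hence $t(\exists pA)$ and $t(\forall pA)$ are uniform interpolants in $L$.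

### From $L$ up to $\mathsf{GL}_L$

Let $L$ admit uniform interpolation. For modal formulas let $\vdash_LC$ mean that $C$, read over the atoms of Section 3, is an instance of a theorem of $L$, and let $X\vdash_LC$ mean $\vdash_L\bigwedge X_0\to C$ for some finite $X_0\subseteq X$. We repeat Sections 4–9 with $\vdash_L$ for $\vdash_{\mathsf{IPC}}$, with $\mathsf{GL}_L$ for $\mathsf{iGL}$, and with uniform interpolation of $L$ for Pitts' theorem. Let us check what each part used.

- *Section 4.* The logic $\mathsf{GL}_L$ contains $\mathsf{iGL}$, so (4), (Rep) and Lemma 1 hold in $\mathsf{GL}_L$ because they assert theorems. The rules (N) and (L) use necessitation, K, (4) and Löb, all available.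
- *Section 6.* Replacing the variables of $Z$ by $\bot$ in a derivation again gives a derivation, since instances of $L$-theorems go to such instances. The formulas $\varepsilon_X$ and $\alpha_{X,D}$ exist by uniform interpolation of $L$, transferred from variables to the countably many atoms and iterated over $P$. Lemma 3 uses the deduction theorem for $\vdash_L$, which is immediate from the definition; replacement of equivalents, which holds since $L\supseteq\mathsf{IPC}$; the interpolation property; and closure of $\vdash_L$ under the atom substitution $\sigma$.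
- *Section 7.* Step 1 of Proposition 4 takes place in $\mathsf{GL}_L$. Step 2 uses interpolation in $L$, closure under $\sigma$, and the fact that $\vdash_LC$ implies $\mathsf{GL}_L\vdash C$. Step 3 uses necessitation and Löb.
- *Sections 8 and 9.* Proposition 5 uses Lemma 2, (N), (L), Lemma 3, the deduction theorem, and again that $\vdash_LC$ implies $\mathsf{GL}_L\vdash C$. Section 9 uses only Propositions 4 and 5.

The one exception is the *proof* of Lemma 2. The finite model built there need not validate $L$, so soundness (Step 3) may fail. We need a new proof. Define $F_n$ and $F$ as in Section 5, with $\vdash_L$, and write $X\vdash_FC$ for $X\cup F\vdash_LC$.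

**Lemma 6 (Lemma 2 for $L$).** Let $\Omega$ be finite and subformula-closed. If $X\cup\{C\}\subseteq\Omega$ and $\mathsf{GL}_L\vdash\bigwedge X\to C$, then $X\vdash_FC$.

*Proof.* The remedy is to let worlds decide *all* propositional formulas over the atoms of $\Omega$, and to allow as truth values only those upsets that are defined by formulas. Let $\mathrm{Fm}$ be the set of all propositional formulas over the finitely many atoms (variables and boxed formulas) occurring in $\Omega$. Then $\Omega\subseteq\mathrm{Fm}$ and $F\subseteq\mathrm{Fm}$. Let $W$ be the set of all $w\subseteq\mathrm{Fm}$ that are closed under $\vdash_F$ in $\mathrm{Fm}$, consistent and prime.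

**Step 1: there are enough worlds.** Let $X\cup\{C\}\subseteq\mathrm{Fm}$ with $X\nvdash_FC$; we find $w\in W$ with $X\subseteq w$ and $C\notin w$. Enumerate $\mathrm{Fm}$ as $\chi_0,\chi_1,\dots$. Put $w_0=X$, and let $w_{k+1}$ be $w_k\cup\{\chi_k\}$ if this set does not $\vdash_F$-derive $C$, and $w_k$ otherwise. Let $w=\bigcup_kw_k$. Then $w\nvdash_FC$, because a derivation uses finitely many formulas; and if $\chi_k\notin w$ then $w\cup\{\chi_k\}\vdash_FC$. So $w$ is maximal among the subsets of $\mathrm{Fm}$ that do not derive $C$, and it is closed, prime, consistent and without $C$ by the same argument as in Step 1 of Lemma 2.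

**Step 2: a Heyting algebra that validates $L$.** Put $[\varphi]=\{w\in W:\varphi\in w\}$ for $\varphi\in\mathrm{Fm}$, and $H=\{[\varphi]:\varphi\in\mathrm{Fm}\}$. The map $\varphi\mapsto[\varphi]$ commutes with the Heyting operations on upsets of $(W,\subseteq)$: $[\bot]=\emptyset$ by consistency, $[\varphi\wedge\psi]=[\varphi]\cap[\psi]$ by closure, $[\varphi\vee\psi]=[\varphi]\cup[\psi]$ by closure and primeness. For implication we need
$$[\varphi\to\psi]=\{w:\ \text{for all }v\supseteq w,\ v\in[\varphi]\Rightarrow v\in[\psi]\}.$$
If $\varphi\to\psi\in w\subseteq v$ and $\varphi\in v$, then $\psi\in v$ by closure. If $\varphi\to\psi\notin w$, then $w\cup\{\varphi\}\nvdash_F\psi$, and Step 1 gives $v\in W$ with $w\cup\{\varphi\}\subseteq v$ and $\psi\notin v$. So $H$ is a Heyting algebra of upsets. It validates $L$: for a theorem $\chi(q_1,\dots,q_k)$ of $L$, the value under $q_i\mapsto[\varphi_i]$ is $[\chi(\varphi_1,\dots,\varphi_k)]$, and this is $W$ since $\chi(\varphi_1,\dots,\varphi_k)$ belongs to every closed set.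

**Step 3: the relation, and why $H$ is closed under the box.** Let $w_\Box$ be the set of boxed formulas of $\Omega$ that lie in $w$. Define $wRv$ iff $D,\Box D\in v$ for all $\Box D\in w_\Box$, and $v_\Box\not\subseteq w_\Box$. If $wRv$ then $w_\Box\subsetneq v_\Box$, so $|v_\Box|>|w_\Box|$. If $wRvRu$ and $\Box D\in w_\Box$, then $\Box D\in v_\Box$, so $D,\Box D\in u$; and $u_\Box\supseteq v_\Box\not\subseteq w_\Box$. So $R$ is transitive. Moreover,
$$\text{if }w_\Box\subseteq w'_\Box\text{ and }w'Rv,\text{ then }wRv.\tag{$\dagger$}$$
Indeed, for $\Box D\in w_\Box\subseteq w'_\Box$ we have $D,\Box D\in v$; and $v_\Box\not\subseteq w'_\Box$ gives $v_\Box\not\subseteq w_\Box$.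

For an upset $U$ let $\Box U=\{w:\text{for all }v,\ wRv\Rightarrow v\in U\}$. By $(\dagger)$, if $w\in\Box U$ and $w_\Box\subseteq w'_\Box$, then $w'\in\Box U$. Now $w'\in[\bigwedge w_\Box]$ means exactly $w_\Box\subseteq w'_\Box$. Hence
$$\Box U=\bigcup_{w\in\Box U}\bigl[\textstyle\bigwedge w_\Box\bigr].$$
There are only finitely many sets $w_\Box$, since $\Omega$ is finite. So this is a finite union and equals $[\bigvee_{w\in\Box U}\bigwedge w_\Box]$, the disjunction running over the distinct sets $w_\Box$ (the empty disjunction being $\bot$). So $\Box U\in H$.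

**Step 4: soundness in $(H,\Box)$.** Interpret modal formulas by $V(q)=[q]$ for variables $q\in\Omega$ and $V(q)=\emptyset=[\bot]$ for other variables. All values lie in $H$. We show that theorems of $\mathsf{GL}_L$ have value $W$. Instances of $L$-theorems do, because $H$ validates $L$. Modus ponens preserves value $W$, and so does necessitation, as $\Box W=W$.

*K.* It suffices that $\Box(U\to U')\cap\Box U\subseteq\Box U'$ for $U,U'\in H$. If $w$ is in the left-hand side and $wRv$, then $v\in U\to U'$ and $v\in U$, so $v\in U'$.

*Löb.* It suffices that $\Box(\Box U\to U)\subseteq\Box U$. Let $w\in\Box(\Box U\to U)$ and suppose $w\notin\Box U$. Among the $v$ with $wRv$ and $v\notin U$ choose one with $|v_\Box|$ maximal. If $vRu$, then $wRu$ by transitivity and $|u_\Box|>|v_\Box|$, so $u\in U$. Hence $v\in\Box U$. Since $v\in\Box U\to U$, we get $v\in U$, a contradiction.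

**Step 5: $V(C)=[C]$ for $C\in\Omega$.** By induction; variables hold by definition, and the propositional connectives by Step 2. For $\Box D\in\Omega$ we show $\Box[D]=[\Box D]$. If $\Box D\in w$ and $wRv$, then $D\in v$; so $w\in\Box[D]$. If $\Box D\notin w$, let $\Gamma=\{G:\Box G\in w_\Box\}$. Then $\Gamma^+\cup\{\Box D\}\nvdash_FD$, since otherwise $\bigwedge\Box\Gamma\to\Box D$ would be in $F$ and so $\Box D\in w$. By Step 1 some $v\in W$ contains $\Gamma^+\cup\{\Box D\}$ but not $D$. Then $wRv$, as $\Box D\in v_\Box\setminus w_\Box$, and $v\notin[D]$. So $w\notin\Box[D]$.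

**Step 6: conclude.** If $\mathsf{GL}_L\vdash\bigwedge X\to C$, then $V(\bigwedge X)\subseteq V(C)$ by Step 4, that is, $[\bigwedge X]\subseteq[C]$ by Step 5. So no $w\in W$ has $X\subseteq w$ and $C\notin w$. By Step 1, $X\vdash_FC$. $\square$

With Lemma 6 in place of Lemma 2, Sections 4–9 give uniform interpolation for $\mathsf{GL}_L$. This completes the proof of Theorem B. $\blacksquare$

## 11. The seven logics

**Corollary C.** For a consistent intermediate logic $L$ the following are equivalent: (a) $L$ has Craig interpolation; (b) $L$ has uniform interpolation; (c) $\mathsf{GL}_L$ has Craig interpolation; (d) $\mathsf{GL}_L$ has uniform interpolation. Exactly seven such $L$ satisfy them.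

Two notions and two cited facts enter the proof. A logic is *locally tabular* if for each finite set of variables there are only finitely many formulas in these variables up to provable equivalence. For example, $\mathsf{CPC}$ is locally tabular: in $n$ variables there are $2^{2^n}$ classes. An extension of a locally tabular logic is locally tabular, since it identifies more formulas. The logic $\mathsf{KC}$ is $\mathsf{IPC}+\neg q\vee\neg\neg q$.

The first fact is due to L. L. Maksimova (*Craig's theorem in superintuitionistic logics and amalgamable varieties of pseudo-Boolean algebras*, Algebra and Logic 16 (1977) 427–455): exactly seven consistent intermediate logics have Craig interpolation. They are $\mathsf{IPC}$, $\mathsf{KC}$, and five logics each extending Dummett's $\mathsf{LC}$ or the logic $\mathsf{BD}_2$ of depth $\le2$. The second fact is that $\mathsf{LC}$ and $\mathsf{BD}_2$ are locally tabular (see Chagrov–Zakharyaschev, *Modal Logic*, 1997). So all five are locally tabular.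

*Proof.* (b)⇔(d) is Theorem B.

(d)⇒(c). Let $\mathsf{GL}_L\vdash A\to B$. Eliminate from $A$ by $\exists$, one by one, the variables that are not in $B$. The resulting formula $I$ has $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\cap\mathrm{Var}(B)$ and is implied by $A$; at each stage the formula still implies $B$, since the variable eliminated does not occur in $B$.

(c)⇒(a). Let $A,B$ be box-free with $L\vdash A\to B$. Then $\mathsf{GL}_L\vdash A\to B$; let $I$ be a Craig interpolant in $\mathsf{GL}_L$. By (t), $L\vdash A\to t(I)$ and $L\vdash t(I)\to B$, and $\mathrm{Var}(t(I))\subseteq\mathrm{Var}(I)$.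

(a)⇒(b). By Maksimova's theorem there are three cases.

**Case $\mathsf{IPC}$.** This is Pitts' theorem.

**Case $L$ locally tabular with Craig interpolation.** Consider the formulas $I$ with $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\setminus\{p\}$ and $\vdash_LA\to I$. They fall into finitely many classes up to equivalence. Let $\exists pA$ be the conjunction of one representative from each class. Then $\vdash_LA\to\exists pA$. If $\vdash_LA\to B$ with $B$ $p$-free, a Craig interpolant $I$ has $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\cap\mathrm{Var}(B)\subseteq\mathrm{Var}(A)\setminus\{p\}$, so it is equivalent to one of the conjuncts, and $\vdash_L\exists pA\to I$, $\vdash_LI\to B$. Dually, let $\forall pA$ be the disjunction of representatives of the formulas $I$ with $\mathrm{Var}(I)\subseteq\mathrm{Var}(A)\setminus\{p\}$ and $\vdash_LI\to A$ (there is at least one, namely $\bot$). Then $\vdash_L\forall pA\to A$, and if $\vdash_LB\to A$ with $B$ $p$-free, a Craig interpolant of $B\to A$ is equivalent to one of the disjuncts, so $\vdash_LB\to\forall pA$.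

**Case $\mathsf{KC}$.** We reduce $\mathsf{KC}$ to $\mathsf{IPC}$. For a finite set $V$ of variables let $w_V=\bigwedge_{q\in V}(\neg q\vee\neg\neg q)$. We claim
$$\mathsf{KC}\vdash C\quad\text{iff}\quad\mathsf{IPC}\vdash w_{\mathrm{Var}(C)}\to C.\tag{KC}$$
From right to left this holds because $\mathsf{KC}\vdash w_{\mathrm{Var}(C)}$. For the other direction, let $\mathsf{KC}\vdash C$. Then $C$ follows in $\mathsf{IPC}$ from finitely many instances $\neg D\vee\neg\neg D$. Substituting $\bot$ for the variables outside $C$, we may assume $\mathrm{Var}(D)\subseteq\mathrm{Var}(C)$ for all of them. It remains to see, by induction on $D$, that $w_{\mathrm{Var}(C)}\vdash_{\mathsf{IPC}}\neg D\vee\neg\neg D$. For variables this is a conjunct, and $\neg\bot$ is a theorem. For the connectives, argue by cases in $\mathsf{IPC}$, using the induction hypothesis for $D$ and $E$: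

- $D\wedge E$: if $\neg D$ or $\neg E$, then $\neg(D\wedge E)$; if $\neg\neg D$ and $\neg\neg E$, then $\neg\neg(D\wedge E)$.
- $D\vee E$: if $\neg D$ and $\neg E$, then $\neg(D\vee E)$; if $\neg\neg D$ or $\neg\neg E$, then $\neg\neg(D\vee E)$.
- $D\to E$: if $\neg D$, then $D\to E$, so $\neg\neg(D\to E)$; if $\neg\neg E$, then $\neg\neg(D\to E)$, because $E$ implies $D\to E$; if $\neg\neg D$ and $\neg E$, then $\neg(D\to E)$, because $D\to E$ and $\neg E$ give $\neg D$, contradicting $\neg\neg D$.

This proves (KC). Now let $V=\mathrm{Var}(A)\cup\{p\}$ and put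
$$\exists pA:=\exists^{\mathsf{IPC}}p\,(A\wedge w_V),\qquad\forall pA:=\forall^{\mathsf{IPC}}p\,(w_V\to A),$$
where the superscript means the Pitts interpolant in $\mathsf{IPC}$. The variables of both lie in $V\setminus\{p\}=\mathrm{Var}(A)\setminus\{p\}$. Let $B$ be $p$-free.

For $\exists$: from $A\wedge w_V\vdash_{\mathsf{IPC}}\exists pA$ and $\mathsf{KC}\vdash w_V$ we get $\mathsf{KC}\vdash A\to\exists pA$. So $\mathsf{KC}\vdash\exists pA\to B$ implies $\mathsf{KC}\vdash A\to B$. Conversely, if $\mathsf{KC}\vdash A\to B$, then (KC) gives $w_{\mathrm{Var}(A)}\wedge w_{\mathrm{Var}(B)}\vdash_{\mathsf{IPC}}A\to B$, so $A\wedge w_V\vdash_{\mathsf{IPC}}w_{\mathrm{Var}(B)}\to B$. The right-hand side is $p$-free, so $\exists pA\vdash_{\mathsf{IPC}}w_{\mathrm{Var}(B)}\to B$. Since $\mathsf{KC}\vdash w_{\mathrm{Var}(B)}$, we get $\mathsf{KC}\vdash\exists pA\to B$.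

For $\forall$: from $\forall pA\vdash_{\mathsf{IPC}}w_V\to A$ we get $\mathsf{KC}\vdash\forall pA\to A$. So $\mathsf{KC}\vdash B\to\forall pA$ implies $\mathsf{KC}\vdash B\to A$. Conversely, if $\mathsf{KC}\vdash B\to A$, then (KC) gives $B\wedge w_{\mathrm{Var}(B)}\vdash_{\mathsf{IPC}}w_V\to A$. The left-hand side is $p$-free, so $B\wedge w_{\mathrm{Var}(B)}\vdash_{\mathsf{IPC}}\forall pA$, and hence $\mathsf{KC}\vdash B\to\forall pA$.

So (a) implies (b), and the four conditions are equivalent. By Maksimova's theorem exactly seven consistent intermediate logics satisfy (a), hence all four. $\blacksquare$
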